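\title{Persistent superintuitionistic logics that are not characterized by elementary classes of frames}

\begin{abstract}
A superintuitionistic logic that is characterized by an elementary class of Kripke frames is $\mathcal D$-persistent. We show that the converse fails: there is a $\mathcal D$-persistent logic that is not characterized by any class of Kripke frames closed under ultraproducts. There are $2^{\aleph_0}$ such logics of depth three, while every logic of depth at most two is characterized by an elementary class. The axioms say that a frame coding a graph with an $n$-coloring has at most $f(n)$ points. Compactness of descriptive frames makes this scheme persistent, and finite graphs with large chromatic number and no short cycles show that it is not preserved by ultraproducts.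
\end{abstract}

\section{The question and the results}\label{sec:intro}

Formulas are built from propositional variables and $\bot$ by $\wedge$, $\vee$, $\to$, and $\neg\varphi$ abbreviates $\varphi\to\bot$. A \emph{superintuitionistic logic} (si-logic) is a set of formulas that contains intuitionistic propositional logic $\mathbf{Int}$ and is closed under modus ponens and substitution. We write $\mathbf{Int}+\Gamma$ for the least si-logic containing a set $\Gamma$ of formulas.

A \emph{general frame} is a triple $\mathfrak F=\langle W,\le,P\rangle$, where $\le$ is a partial order on a nonempty set $W$ and $P$ is a family of upward closed subsets (\emph{upsets}) of $W$ that contains $\emptyset$ and is closed under $\cap$, $\cup$ and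
\[
X\to Y=\{x\in W:\ \text{every } y\ge x \text{ in } X \text{ lies in } Y\}.
\]
The members of $P$ are the \emph{admissible} sets; $W=\emptyset\to\emptyset$ is one of them. A valuation in $\mathfrak F$ assigns admissible sets to the variables and extends to all formulas by reading $\bot,\wedge,\vee,\to$ as $\emptyset,\cap,\cup,\to$. A formula is true at the points of its value, and $\mathfrak F$ \emph{validates} it if its value is $W$ under every valuation. The formulas valid in $\mathfrak F$ form a si-logic, so $\mathfrak F$ validates $\mathbf{Int}+\Gamma$ as soon as it validates $\Gamma$. A \emph{Kripke frame} is a poset $\langle W,\le\rangle$, regarded as the general frame in which all upsets are admissible.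

A general frame is \emph{descriptive} if it has the following two properties.
\begin{itemize}
\item It is \emph{refined}: $x\le y$ if and only if every admissible set containing $x$ contains $y$. (Since $\le$ is antisymmetric, points that lie in the same admissible sets are then equal.)
\item It is \emph{compact}: every subfamily of $P\cup\{W\setminus X:X\in P\}$ with the finite intersection property has nonempty intersection.
\end{itemize}
A si-logic $L$ is \emph{$\mathcal D$-persistent} if, for every descriptive frame $\langle W,\le,P\rangle$ validating $L$, the Kripke frame $\langle W,\le\rangle$ validates $L$ as well. It is \emph{characterized} by a class $\mathcal K$ of Kripke frames if it is exactly the set of formulas valid in all members of $\mathcal K$. A class of Kripke frames is \emph{elementary} if it is the class of models of a set of first-order sentences in the language with the single binary predicate $\le$.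

These two properties of a logic measure different things. Every formula outside $L$ is refuted in some descriptive frame validating $L$; such frames are recalled in Section~\ref{sec:two}. If $L$ is $\mathcal D$-persistent we may forget the admissible sets: the underlying poset still validates $L$ and still refutes the formula. So persistence yields Kripke completeness in a uniform way. Being characterized by an elementary class means, on the other hand, that the quantification over upsets hidden in the notion of validity can be traded for first-order conditions on the order. One implication is known.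

\begin{theorem}[intuitionistic Fine--van Benthem theorem]\label{thm:fvb}
If a si-logic is characterized by an elementary class of Kripke frames, then it is $\mathcal D$-persistent.
\end{theorem}

The simplest examples suggest that the two properties come together. Let
\[
bd_1=p_1\vee\neg p_1,\qquad bd_{k+1}=p_{k+1}\vee(p_{k+1}\to bd_k).
\]
A refined frame validates $bd_k$ if and only if it has no chain of $k+1$ points (Lemma~\ref{lem:count}). The condition does not mention $P$, so $\mathbf{Int}+bd_k$ is $\mathcal D$-persistent; hence it is characterized by the class of all its Kripke frames, and this class is elementary. Persistence is proved here by exhibiting a first-order condition, and one may well guess that there is no other way to be persistent. This is the question posed in \cite{problem}: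
\begin{quote}
\emph{Is every $\mathcal D$-persistent si-logic characterized by an elementary class of Kripke frames?}
\end{quote}
The answer is no.

\begin{theorem}\label{thm:A}
There is a $\mathcal D$-persistent si-logic $L$ that is not characterized by any class of Kripke frames closed under ultraproducts. In particular, $L$ is not characterized by any elementary class.
\end{theorem}

The \emph{depth} of a si-logic is the least $k$ such that it contains $bd_k$. Since $bd_{k+1}$ follows from $bd_k$, the logics of depth at most $k$ are those containing $bd_k$.

\begin{theorem}\label{thm:B}
For every infinite $I\subseteq\{1,2,\dots\}$ there is a $\mathcal D$-persistent si-logic $L_I\ni bd_3$ that is not characterized by any class of Kripke frames closed under ultraproducts, and $L_I\ne L_{I'}$ for $I\ne I'$. Conversely, every si-logic containing $bd_2$ is characterized by an elementary class. So $3$ is the least depth of a counterexample.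
\end{theorem}

Thus there are $2^{\aleph_0}$ counterexamples of depth three. Only closure under ultraproducts is used against the class, so both theorems also exclude characterization by the class of $\{\le\}$-reducts of an elementary class in a richer language.

Theorem~\ref{thm:A} is contained in Theorem~\ref{thm:B}, but it has a shorter proof that shows the whole mechanism, and we give it first (Section~\ref{sec:first}). Depth three costs one further idea (Section~\ref{sec:three}). The combinatorial idea, the use of graphs with large chromatic number and no short cycles, is the one used by Goldblatt, Hodkinson and Venema \cite{GHV} for modal logics; nothing from that paper is used here. Theorem~\ref{thm:fvb} is not used either.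

\section{The idea, for graphs}\label{sec:idea}

A \emph{graph} $G=(V,E)$ is a set $V$, possibly infinite, with a set $E$ of two-element subsets of $V$. It is \emph{$n$-colorable} if $V$ is the union of $n$ sets none of which includes an edge, and the chromatic number $\chi(G)$ of a finite graph is the least such $n$. We use the standard fact that a graph without cycles of odd length is $2$-colorable.

We also recall ultraproducts. An \emph{ultrafilter} $D$ on a set $I$ is a family of subsets of $I$ that is closed under supersets and finite intersections and contains exactly one of $A$, $I\setminus A$ for each $A\subseteq I$. It is \emph{nonprincipal} if it contains all cofinite sets; such ultrafilters exist on every infinite set. A statement holds for \emph{$D$-most} $n$ if the set of $n$ for which it holds is in $D$. Given structures $M_n$ ($n\in I$) for one first-order language, the \emph{ultraproduct} $\prod_DM_n$ consists of the classes $[x_n]$ of sequences $(x_n)\in\prod_nM_n$, two sequences being identified if they agree for $D$-most $n$, and a basic relation holds of classes if it holds of the coordinates for $D$-most $n$. \emph{{\L}o\'s's theorem} says that the same is true of every first-order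 formula. In particular, elementary classes are closed under ultraproducts.

\begin{lemma}\label{lem:graphs}
Let $I\subseteq\{1,2,\dots\}$ be infinite, let $D$ be a nonprincipal ultrafilter on $I$, and for $n\in I$ let $G_n$ be a finite graph with $\chi(G_n)>n$ and no odd cycle of length at most $n$. Then $G=\prod_DG_n$ is an infinite $2$-colorable graph with at least one edge.
\end{lemma}

\begin{proof}
Regard graphs as structures with a binary adjacency relation. Fix $k$. The properties ``there are more than $k$ vertices'', ``there is an edge'' and, for odd $k$, ``there is no cycle of length $k$'' are first-order and hold in $G_n$ for all $n\ge k$, because $G_n$ has at least $\chi(G_n)>n\ge1$ vertices and is not $1$-colorable. By {\L}o\'s's theorem they hold in $G$ for every $k$. So $G$ is infinite, has an edge, and has no odd cycle.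
\end{proof}

Graphs as in the lemma exist for every $n$.

\begin{theorem}[Erd\H{o}s \cite{Erdos}]\label{thm:erdos}
For all $k$ and $l$ there is a finite graph with chromatic number greater than $k$ and no cycle of length at most $l$.
\end{theorem}

The rest of this section is a guide; later proofs use only Lemma~\ref{lem:graphs} and Theorem~\ref{thm:erdos}. We look for a property of graphs that speaks about subsets of the vertex set, that ultraproducts destroy, and that nevertheless passes, in a compact setting, from ``admissible'' subsets to all subsets. As a model of that setting take a compact space $V$ with a base of clopen sets and a symmetric relation $E$ that is closed in $V\times V$, loops allowed; the admissible sets are the clopen ones.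

The first candidate is ``not $2$-colorable''. Ultraproducts do destroy it: no cycle of length $2n+1$ is $2$-colorable, but an ultraproduct of these cycles over a nonprincipal ultrafilter has no odd cycle, by the argument just given. The property does not pass from clopen sets to all sets, however. On the $3$-adic integers $\mathbb Z_3$ let $x$ be adjacent to $x+1$ and $x-1$. A closed walk with $a$ steps up and $b$ steps down has $a=b$, so there is no odd cycle and two arbitrary sets suffice to color. A coloring by finitely many clopen sets depends only on the residue modulo some $3^k$ with $k\ge1$, so it colors the odd cycle $\mathbb Z/3^k$ and needs three colors; the residue modulo $3$ achieves this.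

What does survive is \emph{finite} colorability. Suppose that $V$ is colored by finitely many arbitrary sets. Then there is no loop. As $E$ is closed and omits $(z,z)$, every $z$ has a clopen neighborhood $U_z$ with $(U_z\times U_z)\cap E=\emptyset$, and finitely many $U_z$ cover $V$. So $V$ is colored by finitely many clopen sets, but we have no control over their number. To absorb this loss we forbid all finite colorings of infinite graphs at once, by a scheme
\begin{itemize}
\item[$(S_n)$] if there is a coloring with $n$ colors, then there are at most $f(n)$ vertices
\end{itemize}
for all $n\ge1$. An infinite compact graph that satisfies every $(S_n)$ for clopen colorings has no finite clopen coloring, hence no finite coloring at all; and in a finite one all sets are clopen. This is persistence. Long odd cycles violate $(S_3)$, and here Theorem~\ref{thm:erdos} is needed. If $G_k$ are as in Lemma~\ref{lem:graphs} and $f(n)$ bounds the sizes of the $G_k$ with $k<n$, then every $G_k$ satisfies every $(S_n)$, since an $n$-colorable $G_k$ has $k<\chi(G_k)\le n$. Their ultraproduct violates $(S_2)$.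

Three things remain to be done. The scheme must be written in intuitionistic formulas about posets that code graphs. Its persistence must be proved for \emph{all} descriptive frames, most of which code nothing. And since a class characterizing the logic need not contain our finite frames, we must relate them to the members of an arbitrary such class (Section~\ref{sec:transfer}).

\section{Descriptive frames}\label{sec:descr}

We write ${\uparrow}x=\{y:x\le y\}$ for the \emph{cone} of $x$, say that $x$ \emph{sees} the points of ${\uparrow}x$, and let $\operatorname{Max}(x)$ be the set of maximal points seen by $x$. For an upset $X$ put $\neg X=X\to\emptyset$, so that $x\in\neg X$ if and only if ${\uparrow}x\cap X=\emptyset$. In a general frame $\langle W,\le,P\rangle$, a formula is \emph{admissibly refuted} at $x$ if it is false at $x$ under a valuation with values in $P$, and \emph{fully refuted} at $x$ if it is false at $x$ under a valuation by arbitrary upsets. Truth at $x$ depends only on the traces of the values on ${\uparrow}x$. We use refinedness in the form: if $x\not\le y$, then $x\in U\not\ni y$ for some $U\in P$. A Kripke frame is refined (take $U={\uparrow}x$), so statements about refined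 frames also describe full refutation.

\subsection{Counting points}

To say ``at most $f(n)$ points'' we use
\[
bc_k=q_0\vee\bigvee_{i=1}^{k}\,(q_0\wedge\dots\wedge q_{i-1}\to q_i).
\]

\begin{lemma}\label{lem:count}
Let $x$ be a point of a refined frame.
\begin{itemize}
\item[(a)] $bc_k$ is admissibly refuted at $x$ if and only if $|{\uparrow}x|>k$.
\item[(b)] $bd_k$ is admissibly refuted at $x$ if and only if ${\uparrow}x$ contains a chain of $k+1$ points.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that $bc_k$ is false at $x$ under values $Q_0,\dots,Q_k$. Put $x_0=x\notin Q_0$ and pick $x_i\ge x$ in $(Q_0\cap\dots\cap Q_{i-1})\setminus Q_i$ for $1\le i\le k$. For $i<j$ we have $x_j\in Q_i\not\ni x_i$, so these are $k+1$ distinct points. Conversely, list $k+1$ distinct points of ${\uparrow}x$ as $x_0,\dots,x_k$ along a linear extension of the order, so that $x_j\not\le x_i$ for $i<j$. Choose $U_{ji}\in P$ with $x_j\in U_{ji}\not\ni x_i$ for $j>i$ and let $Q_i=\bigcup_{j>i}U_{ji}\in P$. Then $x_i\in(Q_0\cap\dots\cap Q_{i-1})\setminus Q_i$, which makes the $i$-th implication false at $x$, and $x\notin Q_0$ because $x\le x_0\notin Q_0$.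

(b) Let $A_i$ be the value of $p_i$. If $bd_k$ is false at $x=x_k$, unfolding the definition gives $x_k\le x_{k-1}\le\dots\le x_0$ with $x_i\notin A_i\ni x_{i-1}$ for $1\le i\le k$, so all these inequalities are strict. Conversely, given $x\le x_k<\dots<x_0$, choose $A_i\in P$ with $x_{i-1}\in A_i\not\ni x_i$. By induction on $i$, $bd_i$ is false at $x_i$: the variable $p_i$ is false at $x_i$, and the second disjunct fails because $x_{i-1}$ satisfies $p_i$ but not $bd_{i-1}$ (read $bd_0$ as $\bot$). So $bd_k$ is false at $x_k$, hence at $x$.
\end{proof}

On a finite cone there is no difference between the two kinds of refutation.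

\begin{lemma}\label{lem:finite}
If ${\uparrow}x$ is finite in a refined frame, then every formula fully refuted at $x$ is admissibly refuted at $x$.
\end{lemma}

\begin{proof}
It suffices to show that every upset $S$ agrees on ${\uparrow}x$ with an admissible set. For $s\in S\cap{\uparrow}x$ and $w\in{\uparrow}x\setminus S$ we have $s\not\le w$; choose $U_{sw}\in P$ with $s\in U_{sw}\not\ni w$. The set $\bigcup_s\bigcap_wU_{sw}$ is admissible (an empty union is $\emptyset$, an empty intersection is $W$), contains every $s$ and omits every $w$.
\end{proof}

On an infinite cone some upsets may be out of reach. The following frame will serve again in Section~\ref{sec:three}.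

\begin{example}[the infinite fork]\label{ex:fork}
Let $M=\{\infty,w_1,w_2,\dots\}$ and $W=\{r\}\cup M$, with $r$ below all points and all points of $M$ maximal. Let $P$ consist of $W$, the finite subsets of $M\setminus\{\infty\}$, and the cofinite subsets of $M$ that contain $\infty$. The members other than $W$ form a Boolean algebra of subsets of $M$, and $X\to Y$ is $W$ if $X\subseteq Y$ and $(M\setminus X)\cup Y$ otherwise; so this is a general frame. The sets $\{w_i\}$, $M\setminus\{w_i\}$ and $M$ show that it is refined. It is compact: a family with the finite intersection property that has a finite member has nonempty intersection, and all infinite members of $P\cup\{W\setminus X:X\in P\}$ contain $\infty$. No admissible set meets $M$ in $\{\infty\}$ alone.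
\end{example}

\subsection{Compactness and maximal points}

In a descriptive frame call a set \emph{closed} if it is an intersection of members of $P\cup\{W\setminus X:X\in P\}$. Intersections of closed sets are closed. Compactness gives two tools. First, a family of closed sets with the finite intersection property has nonempty intersection: replace each set by the members of $P\cup\{W\setminus X:X\in P\}$ of which it is the intersection. Second, a closed set $Z$ covered by admissible sets $U_j$ is covered by finitely many of them, for otherwise $Z$ and the sets $W\setminus U_j$ would have the finite intersection property.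

\begin{lemma}\label{lem:max}
In a descriptive frame:
\begin{itemize}
\item[(a)] ${\uparrow}x=\bigcap\{U\in P:x\in U\}$, and this set is closed;
\item[(b)] every point lies below a maximal point;
\item[(c)] distinct maximal points $m_1,\dots,m_k$ lie in pairwise disjoint admissible sets $S_1\ni m_1,\dots,S_k\ni m_k$;
\item[(d)] the set of all maximal points is closed.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) restates refinedness. For (b), let $C$ be a nonempty chain in ${\uparrow}x$. Finitely many admissible sets that meet $C$ all contain the largest of the chosen meeting points, so $\{U\in P:U\cap C\ne\emptyset\}$ has the finite intersection property. A point in its intersection lies above every $c\in C$ by (a). Zorn's lemma applies to ${\uparrow}x$. For (c), since $m_i\not\le m_j$ for $j\ne i$, a finite intersection gives $U_i\in P$ that contains $m_i$ and omits every other $m_j$. Put $S_i=U_i\cap\bigcap_{j\ne i}\neg U_j$. A maximal point outside $U_j$ lies in $\neg U_j$, so $m_i\in S_i$, and $S_i\cap S_j\subseteq U_i\cap\neg U_i=\emptyset$. For (d), the set equals $\bigcap_{U\in P}(U\cup\neg U)$: a maximal point lies in every $U\cup\neg U$, and if $x<y$, then any $U\in P$ with $y\in U\not\ni x$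 has $x\notin U\cup\neg U$.
\end{proof}

Call a poset \emph{capped} if every point lies below a maximal point. Descriptive frames are capped by (b), and so are posets whose chains have bounded finite length. In capped posets negation is read off from maximal points.

\begin{lemma}\label{lem:neg}
In a capped poset, for all upsets $X,Y$ and every point $w$:
\begin{align*}
w\in\neg X&\iff\operatorname{Max}(w)\cap X=\emptyset,\\
w\in\neg\neg X&\iff\operatorname{Max}(w)\subseteq X,\\
w\in\neg X\to\neg\neg Y&\iff\operatorname{Max}(w)\setminus X\subseteq Y.
\end{align*}
\end{lemma}

\begin{proof}
If $w$ sees a point of $X$, it sees a maximal point above it, which is in $X$; this gives the first line. The second is the first applied to $\neg X$, as a maximal point is in $\neg X$ exactly when it is not in $X$. For the third, if $w\in\neg X\to\neg\neg Y$ and $m\in\operatorname{Max}(w)\setminus X$, then $m\in\neg X$, so $m\in\neg\neg Y$ and $m\in Y$. Conversely, if $\operatorname{Max}(w)\setminus X\subseteq Y$ and $w\le z\in\neg X$, then $\operatorname{Max}(z)\subseteq\operatorname{Max}(w)\setminus X\subseteq Y$, so $z\in\neg\neg Y$.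
\end{proof}

\subsection{The coloring lemma}

The next lemma is the compactness argument of Section~\ref{sec:idea} in the form we need. The points of $Z$ are the vertices, each $t\in T$ stands for an ``edge'' $N(t)$, and the hypothesis $N(t)\not\subseteq{\uparrow}z$ says that there are no loops: ${\uparrow}z$ is the smallest upset that could serve as the color of $z$. The condition on $N^*$ replaces the closedness of the edge relation.

\begin{lemma}\label{lem:color}
Let $\langle W,\le,P\rangle$ be descriptive, let $Z,T\subseteq W$ be closed, and let $N$ assign to each point $t$ a set $N(t)\subseteq W$ so that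
\[
N^*(U)=\{t\in W:N(t)\subseteq U\}\in P\quad\text{for every }U\in P.
\]
If $N(t)\not\subseteq{\uparrow}z$ for all $t\in T$ and $z\in Z$, then there are finitely many $U_1,\dots,U_k\in P$ that cover $Z$ and satisfy $N(t)\not\subseteq U_i$ for all $t\in T$ and all $i$.
\end{lemma}

\begin{proof}
Fix $z\in Z$. We claim that $T\cap N^*(U_z)=\emptyset$ for some admissible $U_z\ni z$. Otherwise, since $N^*(U)\cap N^*(U')=N^*(U\cap U')$, the closed sets $T$ and $N^*(U)$ ($z\in U\in P$) have the finite intersection property. A point $t$ in all of them lies in $T$ and has $N(t)\subseteq\bigcap\{U\in P:z\in U\}={\uparrow}z$, against the hypothesis. The sets $U_z$ cover the closed set $Z$, and finitely many suffice.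
\end{proof}

\section{Finite frames and ultraproducts}\label{sec:transfer}

A poset is \emph{rooted} if it has a least element, the root. A map $\pi\colon H\to F$ of posets is a \emph{p-morphism} if it is monotone and has the \emph{back property}: whenever $\pi(z)\le w$, there is $z'\ge z$ with $\pi(z')=w$. Validity of a formula passes from a Kripke frame $H$ to each cone ${\uparrow}y$ of $H$, and from $H$ to $F$ if there is a p-morphism of $H$ onto $F$, because taking preimages of upsets commutes with $\cap$, $\cup$ and $\to$.

Let $L$ be characterized by $\mathcal K$, and let $F$ be a finite rooted frame for $L$. The class $\mathcal K$ need not contain $F$, but it cannot avoid it: a single formula, the Jankov formula of $F$, describes the algebra of upsets of $F$, and a frame refuting it has a cone that maps onto $F$.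

\begin{lemma}\label{lem:jankov}
Let $L$ be characterized by $\mathcal K$ and let $F$ be a finite frame with root $r$ that validates $L$. Then there are $H\in\mathcal K$, $y\in H$ and a p-morphism $\pi\colon{\uparrow}y\to F$ with $\pi(y)=r$.
\end{lemma}

\begin{proof}
Take a variable $p_U$ for each upset $U$ of $F$. Let $\Delta$ be the conjunction of $\neg p_\emptyset$ and, for all $U,U'$, of the equivalences
\[
p_{U\cap U'}\leftrightarrow p_U\wedge p_{U'},\qquad p_{U\cup U'}\leftrightarrow p_U\vee p_{U'},\qquad p_{U\to U'}\leftrightarrow(p_U\to p_{U'}),
\]
and let $\theta=\Delta\to p_{F\setminus\{r\}}$. The valuation $p_U\mapsto U$ makes $\Delta$ true everywhere and $p_{F\setminus\{r\}}$ false at $r$. So $\theta\notin L$, and some $H\in\mathcal K$ refutes $\theta$: there are a valuation in $H$ and a point $y$ at which $\Delta$ is true and $p_{F\setminus\{r\}}$ is false. Let $h(U)$ be the trace on ${\uparrow}y$ of the value of $p_U$. Then $h$ preserves $\emptyset,\cap,\cup,\to$, computed in ${\uparrow}y$. Hence $h$ is monotone, and $h(F)=h(\emptyset\to\emptyset)={\uparrow}y$.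

For $z\ge y$ let $\nabla=\{U:z\in h(U)\}$. This family contains $F$, omits $\emptyset$, is closed under $\cap$ and under passing to larger upsets, and contains $U$ or $U'$ whenever it contains $U\cup U'$. As $F$ is finite, $U_*=\bigcap\nabla$ belongs to $\nabla$ and is the finite union of the cones ${\uparrow}w$, $w\in U_*$. One of these cones is in $\nabla$; it includes $U_*$ and is included in $U_*$. So $U_*={\uparrow}w$ for a unique $w$, and we put $\pi(z)=w$. Then
\[
z\in h(U)\iff\pi(z)\in U\qquad\text{for every upset }U\text{ of }F.
\]
If $z\le z'$, then $z'$ lies in the upset $h({\uparrow}\pi(z))\ni z$, so $\pi(z)\le\pi(z')$. If $\pi(z)\le w$, put $U={\uparrow}w$ and $U'=U\setminus\{w\}$. Then $\pi(z)\notin U\to U'$, so $z\notin h(U)\to h(U')$, and some $z'\ge z$ lies in $h(U)\setminus h(U')$; this means $\pi(z')=w$. Finally $y\notin h(F\setminus\{r\})$ gives $\pi(y)=r$.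
\end{proof}

Now we take the ultraproduct of these p-morphisms. This is the only place where closure under ultraproducts is used.

\begin{lemma}\label{lem:transfer}
Let $L$ be characterized by a class $\mathcal K$ closed under ultraproducts. Let $F_n$ ($n\in I$) be finite rooted frames validating $L$, and let $D$ be an ultrafilter on $I$. Then $\prod_DF_n$ validates $L$.
\end{lemma}

\begin{proof}
Let $r_n$ be the root of $F_n$ and take $H_n$, $y_n$, $\pi_n$ from Lemma~\ref{lem:jankov}. Put $H=\prod_DH_n\in\mathcal K$, $y=[y_n]$ and $F=\prod_DF_n$, which has root $[r_n]$. If $[z_n]\ge y$, then $z_n\ge y_n$ for $D$-most $n$, and we put $\pi([z_n])=[\pi_n(z_n)]$, with arbitrary coordinates where $\pi_n(z_n)$ is undefined. As $D$ is closed under finite intersections, $\pi$ is well defined and monotone, and $\pi(y)=[r_n]$. If $\pi([z_n])\le[w_n]$, then for $D$-most $n$ there is $z'_n\ge z_n$ with $\pi_n(z'_n)=w_n$, and so $[z'_n]\ge[z_n]$ and $\pi([z'_n])=[w_n]$. Thus $\pi\colon{\uparrow}y\to F$ is a p-morphism; it is onto by the back property at $y$. Since $H$ validates $L$, so does $F$.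
\end{proof}

\section{A counterexample with two maximal points}\label{sec:first}

\subsection{Colorings inside a poset}

A formula has to tell edges from vertices in an arbitrary poset, and it has only upsets to do so. We spend one variable $b$ on this. Given its value $B$, the vertices will be the points of $\neg B$, and the edges will be the points that decide neither $\neg b$ nor $\neg\neg b$.

\begin{definition}\label{def:col}
Let $B$ be an upset of a poset. A point $t$ is \emph{$B$-mixed} if $t\notin\neg B\cup\neg\neg B$, and $N_B(t)={\uparrow}t\cap\neg B$. An \emph{$n$-coloring at $y$} is a tuple $(B;C_1,\dots,C_n)$ of upsets such that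
\begin{itemize}
\item[(C1)] $y$ is $B$-mixed;
\item[(C2)] $N_B(y)\subseteq C_1\cup\dots\cup C_n$;
\item[(C3)] $N_B(t)\not\subseteq C_i$ for every $B$-mixed $t\ge y$ and every $i$.
\end{itemize}
In a general frame the coloring is \emph{admissible} if $B,C_1,\dots,C_n\in P$.
\end{definition}

By Lemma~\ref{lem:neg}, in a capped poset $t$ is $B$-mixed if and only if it sees a maximal point in $B$ and a maximal point outside $B$. For $n,s\ge1$ let
\[
\psi_{n,s}=\Big[(\neg b\to c_1\vee\dots\vee c_n)\wedge\bigwedge_{i=1}^n\big((\neg b\to c_i)\to\neg b\vee\neg\neg b\big)\Big]\to\neg b\vee\neg\neg b\vee bc_s,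
\]
where the variables $q_j$ of $bc_s$ are distinct from $b,c_1,\dots,c_n$.

\begin{lemma}\label{lem:psi}
In a refined frame, $\psi_{n,s}$ is admissibly refuted at $x$ if and only if some $y\ge x$ with $|{\uparrow}y|>s$ has an admissible $n$-coloring.
\end{lemma}

\begin{proof}
The formula is false at $x$ if and only if at some $y\ge x$ the premise is true and the three disjuncts of the conclusion are false. Falsity of $\neg b$ and $\neg\neg b$ at $y$ is (C1). For an upset $C$ we have $t\in\neg B\to C$ if and only if $N_B(t)\subseteq C$. So the first conjunct of the premise is (C2), and the $i$-th of the others says that no $t\ge y$ with $N_B(t)\subseteq C_i$ is $B$-mixed, which is (C3). The values of the $q_j$ are independent of $B$ and the $C_i$, and Lemma~\ref{lem:count}(a) says when they can make $bc_s$ false at $y$.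
\end{proof}

For a graph $G=(V,E)$ let $F(G)$ be the poset with points $r$, $\alpha$, $\omega$, the vertices and the edges, in which $r$ is the root, $\alpha$ and $\omega$ are maximal,
\[
{\uparrow}v=\{v,\alpha\}\ \ (v\in V),\qquad{\uparrow}e=\{e,u,v,\alpha,\omega\}\ \ (e=\{u,v\}\in E);
\]
see Figure~\ref{fig:first}. The point $\omega$ marks the edges. The point $\alpha$ caps the vertices, so that there are only two maximal points; this will let us replace $B$ by an admissible set.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node (r) at (0,0) {$r$};
\node (e1) at (-0.8,1) {$\{u,v\}$};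
\node (e2) at (0.8,1) {$\{v,w\}$};
\node (u) at (-1.6,2) {$u$};
\node (v) at (0,2) {$v$};
\node (w) at (1.6,2) {$w$};
\node (a) at (0,3) {$\alpha$};
\node (o) at (3.2,2) {$\omega$};
\draw (r)--(e1) (r)--(e2) (e1)--(u) (e1)--(v) (e2)--(v) (e2)--(w) (u)--(a) (v)--(a) (w)--(a);
\draw[dashed] (e1)--(o) (e2)--(o);
\end{tikzpicture}
\caption{The Hasse diagram of the poset $F(G)$ for the path $G$ with vertices $u,v,w$ and edges $\{u,v\}$, $\{v,w\}$. Each edge lies below its two ends and below the marker $\omega$ (dashed); each vertex lies below $\alpha$.}\label{fig:first}
\end{figure}

\begin{example}\label{ex:path}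
In Figure~\ref{fig:first} take $B=\{\omega\}$. Then $\neg B=\{u,v,w,\alpha\}$, $\neg\neg B=\{\omega\}$, and the mixed points are $r$ and the two edges. The upsets $C_1=\{u,w,\alpha\}$ and $C_2=\{v,\alpha\}$ cover $N_B(r)=\neg B$, and neither includes $\{u,v,\alpha\}$ or $\{v,w,\alpha\}$; this is a $2$-coloring at $r$. If we add the edge $\{u,w\}$, then $N_B(\{u,w\})=\{u,w,\alpha\}\subseteq C_1$ and (C3) fails. Note also that the same $B,C_1,C_2$ form a $2$-coloring at the point $\{u,v\}$, whose cone has five elements; every edge of every graph has such a coloring.
\end{example}

\begin{lemma}\label{lem:FG}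
Let $G$ be a graph with at least one edge. The root of $F(G)$ has an $n$-coloring if and only if $G$ is $n$-colorable.
\end{lemma}

\begin{proof}
If $B$ contains $\omega$ but not $\alpha$, then by Lemma~\ref{lem:neg} the $B$-mixed points are $r$ and the edges, $N_B(r)=V\cup\{\alpha\}$, and $N_B(e)=\{u,v,\alpha\}$ for $e=\{u,v\}$.

Let $V=V_1\cup\dots\cup V_n$ with no edge inside any $V_i$. Take $B=\{\omega\}$ and $C_i=V_i\cup\{\alpha\}$. Conditions (C1) and (C2) hold at $r$. No $C_i$ includes $N_B(e)$ for an edge $e$, and therefore none includes $N_B(r)\supseteq N_B(e)$; here we use that an edge exists.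

Conversely, let $(B;C_1,\dots,C_n)$ be a coloring at $r$. By (C1), $B$ contains exactly one of $\alpha,\omega$. If $\alpha\in B$, then $\omega$ is the only point not seeing $\alpha$, so $N_B(r)=\{\omega\}$; by (C2) this set is included in some $C_i$, contrary to (C3) for $t=r$. So $\omega\in B$, and the sets $C_i\cap V$ cover $V$. If both ends $u,v$ of an edge $e$ were in $C_i$, then $\alpha\in C_i$ because $C_i$ is an upset, and $N_B(e)\subseteq C_i$ would contradict (C3).
\end{proof}

The last axiom bounds the number of maximal points:
\[
\beta=\neg(s_0\wedge s_1)\wedge\neg(s_0\wedge s_2)\wedge\neg(s_1\wedge s_2)\to\neg s_0\vee\neg s_1\vee\neg s_2 .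
\]

\begin{lemma}\label{lem:beta}
A capped poset in which every point sees at most two maximal points validates $\beta$. In a descriptive frame validating $\beta$, every point sees at most two maximal points.
\end{lemma}

\begin{proof}
If $\beta$ is fully refuted, there is a point $y$ such that the values $S_0,S_1,S_2$ meet ${\uparrow}y$ and are pairwise disjoint on ${\uparrow}y$. In a capped poset each $S_i$ then contains a point of $\operatorname{Max}(y)$, and these three points are distinct. If a point $x$ of a descriptive frame sees three maximal points, the sets given by Lemma~\ref{lem:max}(c) refute $\beta$ at $x$ admissibly.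
\end{proof}

\subsection{Persistence}

\begin{proposition}\label{prop:pers1}
For every function $f\colon\{1,2,\dots\}\to\{1,2,\dots\}$, the logic $\mathbf{Int}+\beta+\{\psi_{n,f(n)}:n\ge1\}$ is $\mathcal D$-persistent.
\end{proposition}

\begin{proof}
Let $\mathfrak F=\langle W,\le,P\rangle$ be a descriptive frame validating the axioms. By Lemma~\ref{lem:beta}, every point sees at most two maximal points and $\langle W,\le\rangle$ validates $\beta$. Suppose that $\psi_{m,f(m)}$ is fully refuted. By Lemma~\ref{lem:psi}, applied to $\langle W,\le\rangle$, some $y$ with $|{\uparrow}y|>f(m)$ has an $m$-coloring $(B;C_1,\dots,C_m)$, and the formula is fully refuted at $y$ itself. If ${\uparrow}y$ were finite, it would be admissibly refuted by Lemma~\ref{lem:finite}. So ${\uparrow}y$ is infinite, and it suffices to find an admissible $k$-coloring at $y$ for \emph{some} $k\ge1$: since $|{\uparrow}y|>f(k)$, Lemma~\ref{lem:psi} then refutes $\psi_{k,f(k)}$ in $\mathfrak F$, a contradiction.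

\emph{Making $B$ admissible.} This is where $\beta$ is used. By (C1), $\operatorname{Max}(y)=\{m_1,m_2\}$ with $m_1\in B$ and $m_2\notin B$. Choose $B'\in P$ with $m_1\in B'\not\ni m_2$. Then $B$ and $B'$ contain the same points of $\operatorname{Max}(y)$, so by Lemma~\ref{lem:neg} the sets $\neg B,\neg B'$ agree on ${\uparrow}y$, and so do $\neg\neg B,\neg\neg B'$. Conditions (C1)--(C3) depend on $B$ only through these traces, so $(B';C_1,\dots,C_m)$ is a coloring at $y$.

\emph{Making the colors admissible.} Apply Lemma~\ref{lem:color} with
\[
Z={\uparrow}y\cap\neg B',\qquad T={\uparrow}y\cap(W\setminus\neg B')\cap(W\setminus\neg\neg B'),\qquad N=N_{B'} .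
\]
The sets $Z$ and $T$ are closed, and $N^*(U)=\neg B'\to U$ is admissible for $U\in P$. If $z\in Z$, then $z\in C_i$ for some $i$ by (C2), so ${\uparrow}z\subseteq C_i$, and (C3) gives $N(t)\not\subseteq{\uparrow}z$ for all $t\in T$. The lemma yields $U_1,\dots,U_k\in P$, with $k\ge1$ because $m_2\in Z$, and $(B';U_1,\dots,U_k)$ is an admissible $k$-coloring at $y$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

By Theorem~\ref{thm:erdos}, for each $n\ge1$ fix a finite graph $G_n$ with $\chi(G_n)>n$ and no odd cycle of length at most $n$. Put $F_n=F(G_n)$,
\[
f(n)=\max\big(\{5\}\cup\{|F_k|:k<n\}\big),\qquad L=\mathbf{Int}+\beta+\{\psi_{n,f(n)}:n\ge1\}.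
\]
The number $5$ exempts the edges, which have $2$-colorings (Example~\ref{ex:path}). By Proposition~\ref{prop:pers1}, $L$ is $\mathcal D$-persistent.

\emph{Every $F_n$ validates $L$.} It validates $\beta$ by Lemma~\ref{lem:beta}. Suppose that $F_n$ refutes $\psi_{m,f(m)}$. Then some $y$ with $|{\uparrow}y|>f(m)\ge5$ has an $m$-coloring. All cones other than that of $r$ have at most five points, so $y=r$, and $G_n$ is $m$-colorable by Lemma~\ref{lem:FG}. Hence $n<\chi(G_n)\le m$ and $|{\uparrow}r|=|F_n|\le f(m)$, a contradiction.

\emph{An ultraproduct refutes $L$.} Let $D$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$, let $F=\prod_DF_n$ and $G=\prod_DG_n$. We claim that $F\cong F(G)$. Expand each $F_n$ by constants $r,\alpha,\omega$ and unary predicates $V,E$. The following are first-order and true in every $F_n$: each point is exactly one of $r$, $\alpha$, $\omega$, a point of $V$, a point of $E$; $r$ is the root and $\alpha,\omega$ are maximal; ${\uparrow}v=\{v,\alpha\}$ for $v\in V$; each $e\in E$ has ${\uparrow}e=\{e,u,v,\alpha,\omega\}$ for two distinct $u,v\in V$; and points of $E$ that see the same points of $V$ are equal. By {\L}o\'s's theorem they are true in $F$. They say that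 $F$ is the poset of the graph on $V$ in which $u\ne v$ are adjacent when some point of $E$ lies below both. The same formula defines adjacency in each $G_n$, so this graph is $G$. By Lemmas~\ref{lem:graphs} and~\ref{lem:FG}, the root of $F$ has a $2$-coloring and an infinite cone. So $F$ refutes $\psi_{2,f(2)}$.

If $L$ were characterized by a class closed under ultraproducts, $F$ would validate $L$ by Lemma~\ref{lem:transfer}. This proves Theorem~\ref{thm:A}.

\section{Depth three}\label{sec:three}

\subsection{Moving the vertices to the top}

The poset $F(G)$ has chains $r<e<v<\alpha$ of four points. To save a level we delete $\alpha$ and make the vertices maximal. Now a point may see infinitely many maximal points, $\beta$ is lost, and the step ``making $B$ admissible'' breaks down: in the infinite fork of Example~\ref{ex:fork} the upset $B=\{\infty\}$ has the same maximal points as no admissible set. We need a persistent axiom which forces $B$ to contain a single maximal point above $y$ and lets an admissible set isolate that point. The axiom will say that many pairs of maximal points are seen, without any third one, from a common point.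

\begin{definition}\label{def:Q}
A pair $\{u,w\}$ of distinct points of $\operatorname{Max}(y)$ is \emph{joined above $y$} if $\operatorname{Max}(t)=\{u,w\}$ for some $t\ge y$. The point $y$ has the \emph{four-point property} if, for any four distinct $m_1,m_2,m'_1,m'_2\in\operatorname{Max}(y)$, at least one of the four pairs $\{m_i,m'_j\}$ is joined above $y$.
\end{definition}

We give our frames this property by joining all pairs of vertices. For a graph $G=(V,E)$ let $F^\flat(G)$ have the maximal points $V\cup\{\infty\}$, a root $r$, and the middle points
\[
e\ \text{ with }\ {\uparrow}e=\{e,u,v,\infty\}\ \ (e=\{u,v\}\in E),\qquad d_{uv}\ \text{ with }\ {\uparrow}d_{uv}=\{d_{uv},u,v\},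
\]
one $d_{uv}$ for each two-element set $\{u,v\}\subseteq V$, adjacent or not; see Figure~\ref{fig:flat}. Every point of $F^\flat(G)$ has the four-point property: only $r$ can see four maximal points, at most one of the four is $\infty$, and so some $m_i$ and some $m'_j$ are vertices, joined by a point $d$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=1.3]
\node (r) at (0,0) {$r$};
\node (d1) at (-3,1) {$d_{uv}$};
\node (d2) at (-1.7,1) {$d_{uw}$};
\node (d3) at (-0.4,1) {$d_{vw}$};
\node (e1) at (1.1,1) {$\{u,v\}$};
\node (e2) at (2.7,1) {$\{v,w\}$};
\node (u) at (-2.7,2) {$u$};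
\node (v) at (-1,2) {$v$};
\node (w) at (0.7,2) {$w$};
\node (o) at (2.7,2) {$\infty$};
\draw (r)--(d1) (r)--(d2) (r)--(d3) (r)--(e1) (r)--(e2);
\draw (d1)--(u) (d1)--(v) (d2)--(u) (d2)--(w) (d3)--(v) (d3)--(w);
\draw[thick] (e1)--(u) (e1)--(v) (e2)--(v) (e2)--(w);
\draw[dashed] (e1)--(o) (e2)--(o);
\end{tikzpicture}
\caption{The Hasse diagram of the poset $F^\flat(G)$ for the path $G$ with vertices $u,v,w$ and edges $\{u,v\}$, $\{v,w\}$. Each edge lies below its two ends (thick) and below the marker $\infty$ (dashed); each pair of vertices has a point $d$ below exactly these two.}\label{fig:flat}
\end{figure}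

The new points spoil Definition~\ref{def:col}. With $B=\{\infty\}$ they lie in $N_B(r)$, so for an edge $e=\{u,v\}$ condition (C2) puts $d_{uv}$, and with it $u$ and $v$, into one $C_i$; then $N_B(e)=\{u,v\}\subseteq C_i$. The remedy is to color maximal points only.

\begin{definition}\label{def:flat}
A \emph{flat $n$-coloring at a point $y$} of a capped poset is a tuple $(B;C_1,\dots,C_n)$ of upsets such that
\begin{itemize}
\item[(F1)] $y$ is $B$-mixed;
\item[(F2)] $\operatorname{Max}(y)\setminus B\subseteq C_1\cup\dots\cup C_n$;
\item[(F3)] $\operatorname{Max}(t)\setminus B\not\subseteq C_i$ for every $B$-mixed $t\ge y$ and every $i$.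
\end{itemize}
\end{definition}

A double negation in front of the colors expresses this. Let
\[
\psi^\flat_{n,s}=\Big[\big(\neg b\to\neg\neg(c_1\vee\dots\vee c_n)\big)\wedge\bigwedge_{i=1}^n\big((\neg b\to\neg\neg c_i)\to\neg b\vee\neg\neg b\big)\Big]\to\neg b\vee\neg\neg b\vee bc_s .
\]

\begin{lemma}\label{lem:psiflat}
In a capped refined frame, $\psi^\flat_{n,s}$ is admissibly refuted at $x$ if and only if some $y\ge x$ with $|{\uparrow}y|>s$ has an admissible flat $n$-coloring.
\end{lemma}

\begin{proof}
Repeat the proof of Lemma~\ref{lem:psi}, using that $t\in\neg B\to\neg\neg C$ if and only if $\operatorname{Max}(t)\setminus B\subseteq C$ (Lemma~\ref{lem:neg}).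
\end{proof}

A flat coloring excludes loops in the following sense.

\begin{lemma}\label{lem:noloop}
Let $(B;C_1,\dots,C_n)$ be a flat coloring at $y$. Then $|\operatorname{Max}(t)\setminus B|\ge2$ for every $B$-mixed $t\ge y$. In particular $|\operatorname{Max}(y)\setminus B|\ge2$, and no pair $\{u,w\}$ with $u\in B$, $w\notin B$ is joined above $y$.
\end{lemma}

\begin{proof}
The set $\operatorname{Max}(t)\setminus B$ is nonempty since $t$ is mixed. If it were a single point, it would be included in some $C_i$ by (F2), contrary to (F3). A point $t$ with $\operatorname{Max}(t)=\{u,w\}$, $u\in B$, $w\notin B$, is mixed and has $\operatorname{Max}(t)\setminus B=\{w\}$.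
\end{proof}

\begin{lemma}\label{lem:FGflat}
Let $G$ be a graph with at least one edge. The root of $F^\flat(G)$ has a flat $n$-coloring if and only if $G$ is $n$-colorable.
\end{lemma}

\begin{proof}
If the only maximal point in $B$ is $\infty$, then the $B$-mixed points are those that see $\infty$ and a vertex, namely $r$ and the edges, and $\operatorname{Max}(r)\setminus B=V$, $\operatorname{Max}(e)\setminus B=\{u,v\}$ for $e=\{u,v\}$.

Let $V=V_1\cup\dots\cup V_n$ with no edge inside any $V_i$. The sets $B=\{\infty\}$ and $C_i=V_i$ consist of maximal points, so they are upsets. They satisfy (F1) and (F2) at $r$, and (F3) because each mixed point sees both ends of an edge.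

Conversely, let $(B;C_1,\dots,C_n)$ be a flat coloring at $r$. All pairs of vertices are joined, so by Lemma~\ref{lem:noloop} the set $B$ contains all vertices or none. If it contained all, then $|\operatorname{Max}(r)\setminus B|\le1$, against the same lemma. So it contains none, and $\infty\in B$ by (F1). Now (F2) says that the $C_i$ cover $V$, and (F3) for the edges says that no $C_i$ contains both ends of an edge.
\end{proof}

\begin{remark}
The lemma fails without the points $d_{uv}$. Delete them, fix a vertex $u$, and take $B=\{u\}$, $C_1=\{\infty\}$, $C_2=V\setminus\{u\}$. The mixed points are $r$ and the edges at $u$, and each sees, outside $B$, both $\infty$ and a vertex. So this is a flat $2$-coloring at $r$, whatever the chromatic number of $G$ is.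
\end{remark}

\subsection{Joined pairs in descriptive frames}

A formula cannot name two maximal points, but it can name upsets around them. For upsets $U,U'$ of a capped poset put
\[
J_y(U,U')={\uparrow}y\cap\neg\neg(U\cup U')\cap(W\setminus\neg U)\cap(W\setminus\neg U').
\]
By Lemma~\ref{lem:neg} this is the set of $t\ge y$ such that $\operatorname{Max}(t)$ is included in $U\cup U'$ and meets both $U$ and $U'$. It grows with $U$ and $U'$. It is empty if and only if $\neg\neg(s\vee s')\to\neg s\vee\neg s'$ is true at $y$ when $s,s'$ have the values $U,U'$. In a descriptive frame it is closed for $U,U'\in P$, and compactness lets us shrink $U$ and $U'$ to points.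

\begin{lemma}\label{lem:join}
Let $u\ne w$ be points of $\operatorname{Max}(y)$ in a descriptive frame. If $\{u,w\}$ is not joined above $y$, then $J_y(U,U')=\emptyset$ for some admissible $U\ni u$ and $U'\ni w$.
\end{lemma}

\begin{proof}
Suppose that all the closed sets $J_y(U,U')$ with $u\in U\in P$, $w\in U'\in P$ are nonempty. Since $J_y(U_1\cap U_2,U'_1\cap U'_2)\subseteq J_y(U_1,U'_1)\cap J_y(U_2,U'_2)$, they have the finite intersection property, and some $t\ge y$ lies in all of them. The closed set ${\uparrow}t$ meets every admissible $U\ni u$, and these $U$ are closed under finite intersections; so ${\uparrow}t$ meets their intersection ${\uparrow}u=\{u\}$. Thus $u\in\operatorname{Max}(t)$, and by symmetry $w\in\operatorname{Max}(t)$. If $\operatorname{Max}(t)$ had a third point $m$, then $u\not\le m$ and $w\not\le m$ would give admissible $U\ni u$ and $U'\ni w$ omitting $m$, contrary to $\operatorname{Max}(t)\subseteq U\cup U'$. So $\{u,w\}$ is joined above $y$.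
\end{proof}

Let $\delta$ be the conjunction of the six formulas $\neg(\sigma\wedge\tau)$, where $\sigma,\tau$ are distinct variables among $s_1,s_2,s'_1,s'_2$, and let
\[
\mu=\Big[\delta\wedge\bigwedge_{i,j\in\{1,2\}}\big(\neg\neg(s_i\vee s'_j)\to\neg s_i\vee\neg s'_j\big)\Big]\to\neg s_1\vee\neg s_2\vee\neg s'_1\vee\neg s'_2 .
\]
In a capped poset, $\mu$ is false at $x$ if and only if there is $y\ge x$ such that the values $S_1,S_2,S'_1,S'_2$ meet ${\uparrow}y$, are pairwise disjoint on ${\uparrow}y$, and have $J_y(S_i,S'_j)=\emptyset$ for all $i,j$.

\begin{lemma}\label{lem:mu}
A capped poset all of whose points have the four-point property validates $\mu$. In a descriptive frame validating $\mu$, all points have the four-point property.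
\end{lemma}

\begin{proof}
Suppose that $\mu$ is fully refuted in a capped poset, with $y$ and values as above. Pick $m_i\in S_i$ and $m'_j\in S'_j$ in $\operatorname{Max}(y)$; these four points are distinct. A point $t\ge y$ with $\operatorname{Max}(t)=\{m_i,m'_j\}$ would lie in $J_y(S_i,S'_j)=\emptyset$. So $y$ lacks the four-point property.

Now let the frame be descriptive, and suppose that none of the pairs $\{m_i,m'_j\}$ is joined above $y$, for four distinct points of $\operatorname{Max}(y)$. Lemma~\ref{lem:join} gives admissible $U_{ij}\ni m_i$ and $U'_{ij}\ni m'_j$ with $J_y(U_{ij},U'_{ij})=\emptyset$, and Lemma~\ref{lem:max}(c) gives pairwise disjoint admissible $R_1,R_2,R'_1,R'_2$ with $m_i\in R_i$, $m'_j\in R'_j$. Put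
\[
S_i=R_i\cap U_{i1}\cap U_{i2},\qquad S'_j=R'_j\cap U'_{1j}\cap U'_{2j}.
\]
These sets are admissible, pairwise disjoint, contain $m_i$ and $m'_j$ respectively, and $J_y(S_i,S'_j)\subseteq J_y(U_{ij},U'_{ij})=\emptyset$. So $\mu$ is admissibly refuted at $y$.
\end{proof}

The four-point property does what it was introduced for. If $a$ is joined to nothing, then any other maximal point $w$ is joined to almost all the rest; so if $a$ could be approximated by other maximal points, pairs joined to $w$ would approximate $\{a,w\}$, and Lemma~\ref{lem:join} would join $a$ to $w$.

\begin{lemma}\label{lem:isolate}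
Let $y$ be a point with the four-point property in a descriptive frame, and let $a\in\operatorname{Max}(y)$ be such that no pair $\{a,w\}$ is joined above $y$. Then $B'\cap\operatorname{Max}(y)=\{a\}$ for some $B'\in P$.
\end{lemma}

\begin{proof}
Write $X=\operatorname{Max}(y)$. If $X=\{a\}$, take $B'=W$. Otherwise fix $w\in X\setminus\{a\}$ and let $Y$ be the set of $u\in X\setminus\{a,w\}$ such that $\{u,w\}$ is not joined above $y$. Then $|Y|\le1$: for distinct $u,u'\in Y$ none of $\{w,u\}$, $\{w,u'\}$, $\{a,u\}$, $\{a,u'\}$ is joined, contrary to the four-point property for $m_1=w$, $m_2=a$, $m'_1=u$, $m'_2=u'$.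

By Lemma~\ref{lem:join} there are admissible $U\ni a$ and $U'\ni w$ with $J_y(U,U')=\emptyset$. If $u\in U\cap X$ lay outside $\{a,w\}\cup Y$, a point $t\ge y$ with $\operatorname{Max}(t)=\{u,w\}$ would exist and belong to $J_y(U,U')$. Hence $U\cap X\subseteq\{a,w\}\cup Y$. For each of the at most two points of $\{w\}\cup Y$ choose an admissible set that contains $a$ and omits it, and let $B'$ be the intersection of $U$ with these sets.
\end{proof}

In the infinite fork, with $y=r$ and $a=\infty$, no pair at all is joined and the conclusion fails; so the four-point property cannot be dropped.

\subsection{Persistence}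

\begin{proposition}\label{prop:pers2}
For every function $f\colon\{1,2,\dots\}\to\{1,2,\dots\}$, the logic $\mathbf{Int}+bd_3+\mu+\{\psi^\flat_{n,f(n)}:n\ge1\}$ is $\mathcal D$-persistent.
\end{proposition}

\begin{proof}
Let $\mathfrak F=\langle W,\le,P\rangle$ be a descriptive frame validating the axioms. By Lemma~\ref{lem:count}(b) it has no chain of four points, so $\langle W,\le\rangle$ validates $bd_3$; this axiom plays no further role. By Lemma~\ref{lem:mu} all points have the four-point property and $\langle W,\le\rangle$ validates $\mu$. Suppose that $\psi^\flat_{m,f(m)}$ is fully refuted. By Lemma~\ref{lem:psiflat} it is fully refuted at some $y$ with a flat coloring $(B;C_1,\dots,C_m)$, and ${\uparrow}y$ is infinite by Lemma~\ref{lem:finite}. It suffices to find an admissible flat $k$-coloring at $y$ for some $k\ge1$, for then $\mathfrak F$ refutes $\psi^\flat_{k,f(k)}$. Write $X=\operatorname{Max}(y)$.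

\emph{Making $B$ admissible.} By Lemma~\ref{lem:noloop}, $X\setminus B$ has two distinct points $m'_1,m'_2$, and no point of $X\cap B$ is joined above $y$ to a point of $X\setminus B$. Two distinct points $m_1,m_2\in X\cap B$ would therefore violate the four-point property. By (F1), $X\cap B=\{a\}$ for a single $a$, and no pair $\{a,w\}$ is joined above $y$. Lemma~\ref{lem:isolate} gives $B'\in P$ with $B'\cap X=\{a\}=B\cap X$. For $t\ge y$ we have $\operatorname{Max}(t)\setminus B'=\operatorname{Max}(t)\setminus B$, and $t$ is $B'$-mixed if and only if it is $B$-mixed.

\emph{Making the colors admissible.} Apply Lemma~\ref{lem:color} with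
\[
Z=X\setminus\{a\},\qquad T={\uparrow}y\cap(W\setminus\neg B')\cap(W\setminus\neg\neg B'),\qquad N(t)=\operatorname{Max}(t)\setminus B'.
\]
The set $Z$ is the intersection of ${\uparrow}y$, $\neg B'$ and the set of all maximal points, so it is closed by Lemma~\ref{lem:max}(a),(d). The set $T$ is closed, and $N^*(U)=\neg B'\to\neg\neg U$ is admissible for $U\in P$ by Lemma~\ref{lem:neg}. For $z\in Z$ and $t\in T$ we have ${\uparrow}z=\{z\}$ and $|N(t)|\ge2$ by Lemma~\ref{lem:noloop}, so $N(t)\not\subseteq{\uparrow}z$. We obtain $U_1,\dots,U_k\in P$, with $k\ge1$ because $Z\ne\emptyset$, and $(B';U_1,\dots,U_k)$ is an admissible flat $k$-coloring at $y$.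
\end{proof}

\subsection{The logics $L_I$}

To obtain many logics we want the $n$-th finite frame to be admitted or excluded independently of the others, and for this the chromatic numbers and sizes must increase. Using Theorem~\ref{thm:erdos}, choose anew, by induction, finite graphs $G_n$ ($n\ge1$) with frames $F^\flat_n=F^\flat(G_n)$ such that $\chi(G_n)>n$, $G_n$ has no odd cycle of length at most $n$, and
\[
\chi(G_{n+1})>\max\big(\chi(G_n),|F^\flat_n|\big).
\]
Then $\chi(G_n)$ is strictly increasing, and so is $|F^\flat_n|$, because $|F^\flat_{n+1}|>\chi(G_{n+1})>|F^\flat_n|$. Each $G_n$ has an edge $e=\{u,v\}$, so $F^\flat_n$ has at least the six points $r,e,d_{uv},u,v,\infty$. For $I\subseteq\{1,2,\dots\}$ put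
\begin{align*}
f_I(n)&=\max\big(\{4\}\cup\{|F^\flat_k|:k\in I,\ \chi(G_k)\le n\}\big),\\
L_I&=\mathbf{Int}+bd_3+\mu+\{\psi^\flat_{n,f_I(n)}:n\ge1\}.
\end{align*}
The maximum is over a finite set, since $\chi(G_k)\le n$ implies $k<n$. The number $4$ is the size of the cone of an edge $e=\{u,v\}$, at which $(\{\infty\};\{u\},\{v\})$ is a flat $2$-coloring.

\begin{proposition}\label{prop:LI}
$F^\flat_n$ validates $L_I$ if and only if $n\in I$. Hence $L_I\ne L_{I'}$ for $I\ne I'$.
\end{proposition}

\begin{proof}
Every $F^\flat_n$ validates $bd_3$, having no chain of four points, and $\mu$, by Lemma~\ref{lem:mu}. As $f_I(m)\ge4$ and all cones other than that of $r$ have at most four points, Lemmas~\ref{lem:psiflat} and~\ref{lem:FGflat} show that $F^\flat_n$ refutes $\psi^\flat_{m,f_I(m)}$ if and only if $\chi(G_n)\le m$ and $|F^\flat_n|>f_I(m)$. For $n\in I$ this never happens, by the definition of $f_I$. For $n\notin I$ take $m=\chi(G_n)$. If $k\in I$ and $\chi(G_k)\le m$, then $k\le n$ and $k\ne n$, so $|F^\flat_k|<|F^\flat_n|$; and $4<|F^\flat_n|$. Hence $|F^\flat_n|>f_I(m)$.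
\end{proof}

\begin{proposition}\label{prop:LIultra}
If $I$ is infinite, then $L_I$ is not characterized by any class of Kripke frames closed under ultraproducts.
\end{proposition}

\begin{proof}
Let $D$ be a nonprincipal ultrafilter on $I$, let $F=\prod_DF^\flat_n$ and $G=\prod_DG_n$. Expand each $F^\flat_n$ by constants $r,\infty$ and unary predicates $V,E,E'$, where $E'$ holds of the points $d_{uv}$. The following are first-order and true in every $F^\flat_n$, hence in $F$: each point is exactly one of $r$, $\infty$, a point of $V$, of $E$, of $E'$; $r$ is the root, and $\infty$ and the points of $V$ are maximal; each $e\in E$ has ${\uparrow}e=\{e,u,v,\infty\}$ and each $d\in E'$ has ${\uparrow}d=\{d,u,v\}$ for two distinct $u,v\in V$; any two distinct points of $V$ lie above at most one common point of $E$ and above exactly one common point of $E'$. So $F$ is the poset $F^\flat$ of the graph on $V$ in which $u\ne v$ are adjacent when a point of $E$ lies below both, and this graph is $G$ by {\L}o\'s's theorem. By Lemmas~\ref{lem:graphs} and~\ref{lem:FGflat}, the root of $F$ has a flat $2$-coloring and an infinite cone, so $F$ refutes $\psi^\flat_{2,f_I(2)}$. But all $F^\flat_n$ with $n\in I$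 validate $L_I$, and Lemma~\ref{lem:transfer} gives the claim.
\end{proof}

Propositions~\ref{prop:pers2}, \ref{prop:LI} and~\ref{prop:LIultra} prove the first sentence of Theorem~\ref{thm:B}.

\section{Depth at most two}\label{sec:two}

In depth two there is no room for a graph: a finite rooted frame is determined by the number of its maximal points. We show that such frames suffice to characterize the logic.

Recall the finitely generated canonical frames. Let $L$ be a si-logic with $\bot\notin L$, and consider only formulas in the variables $p_1,\dots,p_n$. A \emph{prime $L$-theory} is a set of such formulas that contains all those in $L$, omits $\bot$, is closed under modus ponens, and contains $\varphi$ or $\varphi'$ whenever it contains $\varphi\vee\varphi'$. Order the prime $L$-theories by inclusion, let $\|\varphi\|$ be the set of those containing $\varphi$, and call the sets $\|\varphi\|$ admissible. It is a standard fact that this is a descriptive frame validating $L$, that $\|\varphi\|$ is the value of $\varphi$ under the valuation $p_i\mapsto\|p_i\|$, and that $\|\varphi\|$ is not the whole frame when $\varphi\notin L$.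

For $k\ge0$ let $\mathrm{Fork}_k$ be the poset consisting of a root and $k$ further points, all maximal; $\mathrm{Fork}_0$ is a single point. A finite rooted poset without three-element chains is isomorphic to some $\mathrm{Fork}_k$, since every point other than the root is maximal.

\begin{lemma}\label{lem:forks}
Let $L\ni bd_2$ be a si-logic with $\bot\notin L$. Then $L$ is characterized by the forks that validate it.
\end{lemma}

\begin{proof}
Let $\varphi\notin L$ have its variables among $p_1,\dots,p_n$, and let $\mathfrak F$ be the canonical frame of $L$ in these variables, with the valuation $p_i\mapsto\|p_i\|$. Every admissible set is the value of a formula, so by refinedness two points at which the same formulas are true are equal. By Lemma~\ref{lem:count}(b) there is no three-element chain; hence ${\uparrow}x=\{x\}\cup\operatorname{Max}(x)$ for every $x$.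

We show that $\mathfrak F$ is finite. At a maximal point the connectives are evaluated by the classical truth tables, so two maximal points that agree on $p_1,\dots,p_n$ agree on all formulas. There are thus at most $2^n$ maximal points. Let $x,x'$ be non-maximal points that agree on the $p_i$ and have $\operatorname{Max}(x)=\operatorname{Max}(x')$. They agree on all formulas, by induction: the steps for $\bot,\wedge,\vee$ are pointwise, and $\varphi_1\to\varphi_2$ is true at $x$ if and only if it is true at all points of $\operatorname{Max}(x)$ and either $\varphi_1$ is false or $\varphi_2$ is true at $x$. So there are at most $2^n\cdot2^{2^n}$ non-maximal points.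

By Lemma~\ref{lem:finite}, the underlying Kripke frame validates $L$. The cone of a point at which $\varphi$ is false is a fork that validates $L$ and refutes $\varphi$.
\end{proof}

\begin{proposition}\label{prop:two}
Every si-logic $L\ni bd_2$ is characterized by an elementary class of Kripke frames.
\end{proposition}

\begin{proof}
If $\bot\in L$, then $L$ contains all formulas and is characterized by the empty class, which is elementary. Let $\bot\notin L$ and $S=\{k:\mathrm{Fork}_k\text{ validates }L\}$. By Lemma~\ref{lem:forks}, $S\ne\emptyset$. For $1\le m\le k$, a map sending root to root and the $k$ maximal points onto the $m$ maximal points is a p-morphism of $\mathrm{Fork}_k$ onto $\mathrm{Fork}_m$, and $\mathrm{Fork}_0$ is the cone of a maximal point of any fork. So a formula valid in $\mathrm{Fork}_k$ is valid in $\mathrm{Fork}_m$ for all $m\le k$, and $S$ is closed downward.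

If $S=\{0,\dots,N\}$, then $L$ is the set of formulas valid in $\mathrm{Fork}_0,\dots,\mathrm{Fork}_N$, that is, in $\mathrm{Fork}_N$. The isomorphic copies of a finite poset are the models of one first-order sentence.

If $S=\{0,1,2,\dots\}$, then $L$ is the set of formulas valid in all forks. All forks validate $bd_2$, so Lemma~\ref{lem:forks} applied to $\mathbf{Int}+bd_2$ shows that $\mathbf{Int}+bd_2$ is the same set. Let $\mathcal C$ be the elementary class of posets without three-element chains. Its members validate $bd_2$ by Lemma~\ref{lem:count}(b), hence $L=\mathbf{Int}+bd_2$; and a formula valid in $\mathcal C$ is valid in all forks, hence belongs to $L$. So $\mathcal C$ characterizes $L$.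
\end{proof}

This is the second sentence of Theorem~\ref{thm:B}. It shows that no counterexample has depth at most two, and in particular that the logics $L_I$ with $I$ infinite, which contain $bd_3$, have depth exactly three. The proof of Theorem~\ref{thm:B} is complete.

\begin{thebibliography}{9}

\bibitem{Erdos}
Erd\H{o}s, \emph{Canad. J. Math.} \textbf{11} (1959), 34--38.

\bibitem{GHV}
Goldblatt, Hodkinson and Venema, \emph{Bull. Symb. Logic} (2004).

\bibitem{problem}
Source of the problem: \texttt{https://istina.msu.ru/\allowbreak download/\allowbreak 17900281/\allowbreak 1nDO0M:\allowbreak Vl4Z\_TFt2bIF3lonVZ9-iL4kIXw/}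

\end{thebibliography}
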